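# Straight-line transport for the Brown measure of $x_0$ plus an elliptic element

## 1. From ellipses to a guess

Throughout, $(\mathcal A,\operatorname{tr})$ is a von Neumann algebra with a faithful normal tracial state, and $x_0\in\mathcal A$ is fixed. It is a bounded operator, otherwise arbitrary; in particular it need not be normal.

Recall that unital $*$-subalgebras $\mathcal A_1,\mathcal A_2$ of $\mathcal A$ are **freely independent** if $\operatorname{tr}(c_1c_2\cdots c_n)=0$ whenever all $\operatorname{tr}(c_j)=0$ and the $c_j$ come alternately from $\mathcal A_1$ and $\mathcal A_2$. A **standard semicircular element** is a self-adjoint $x$ with distribution $\frac1{2\pi}\sqrt{4-t^2}\,dt$ on $[-2,2]$. Everything below depends only on $*$-distributions, so we may enlarge $\mathcal A$ and assume that all the free elements we need exist in it.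

**Definition (elliptic element).** For real $a,b$, not both zero, real $\theta$, and freely independent standard semicircular $x,y$, put
$$z_{s,\tau}=e^{i\theta}(ax+iby),\qquad s=\operatorname{tr}(z_{s,\tau}^*z_{s,\tau}),\qquad \tau=\operatorname{tr}(z_{s,\tau}^*z_{s,\tau})-\operatorname{tr}(z_{s,\tau}^2). \tag{1}$$

The parameter
$$\gamma:=s-\tau=\operatorname{tr}(z_{s,\tau}^2)$$
is more convenient than $\tau$. Since $\operatorname{tr}(xy)=0$, we get $s=a^2+b^2$ and $\gamma=e^{2i\theta}(a^2-b^2)$, so $|\gamma|\le s$. Every $\gamma$ with $|\gamma|\le s$ occurs: take $a^2=\frac{s+|\gamma|}2$, $b^2=\frac{s-|\gamma|}2$ and choose $\theta$ with $\gamma=e^{2i\theta}|\gamma|$. The only nonzero free cumulants of $(z_{s,\tau},z_{s,\tau}^*)$ are the second-order ones, and these are $s,\gamma,\bar\gamma$, so the pair $(s,\tau)$ determines the $*$-distribution. We write $z_\gamma$ for $z_{s,\tau}$. For example, $z_s$ has the distribution of $\sqrt s\,x$, $z_{-s}$ that of $i\sqrt s\,y$, and $z_0=\sqrt{s/2}\,(x+iy)$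 is circular. So $\gamma=0$ (that is, $\tau=s$) is the circular case, and $|\gamma|=s$ is the degenerate case $ab=0$.

**Definition (Brown measure).** The Brown measure of $a\in\mathcal A$ is the probability measure
$$\mu_a=\frac1{2\pi}\Delta_\lambda\operatorname{tr}\big(\log|a-\lambda|\big)$$
(distributional Laplacian). It has compact support.

In $M_n(\mathbb C)$ with the normalized trace, $\operatorname{tr}\log|a-\lambda|=\frac1n\log|\det(a-\lambda)|$, so $\mu_a$ is the normalized counting measure of the eigenvalues. Thus $\begin{pmatrix}0&1\\0&0\end{pmatrix}$ has Brown measure $\delta_0$. For normal $a$, $\mu_a$ is the spectral distribution. In all cases $\int z^n\,d\mu_a=\operatorname{tr}(a^n)$.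

For a compactly supported probability measure $\mu$ on $\mathbb C$ we use the Cauchy transform and the log potential
$$m(z)=\int\frac{d\mu(w)}{z-w},\qquad S(z)=\int\log|z-w|^2\,d\mu(w).$$

Now let $z_\gamma$ be free from $x_0$, put $a_\gamma=x_0+z_\gamma$, and let $\mu_\gamma$, $m_\gamma$, $S_\gamma$ be its Brown measure, Cauchy transform and log potential. Keep $s$ fixed and vary $\gamma$. How does $\mu_\gamma$ move?

Take $x_0=0$. By the circular law, $\mu_0$ is uniform on $|\zeta|<\sqrt s$. By the elliptic law, for $|\gamma|<s$, $\mu_\gamma$ is uniform on the ellipse with center $0$ and semi-axes $\sqrt s(1\pm|\gamma|/s)$, the long axis pointing along the square roots of $\gamma$. That ellipse is the image of the disc under the linear map $\zeta\mapsto\zeta+\gamma\bar\zeta/s$, and a linear map carries a uniform measure to a uniform measure. Moreover, $\bar\zeta/s$ is the Cauchy transform of $\mu_0$ on the disc. So one guesses, for every $x_0$: a particle at $\zeta$ at "time" $\gamma=0$ moves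 along a straight line with constant velocity $m_0(\zeta)$, that is,
$$\mu_\gamma=(\Phi_\gamma)_*\mu_0,\qquad \Phi_\gamma(\zeta)=\zeta+\gamma\,m_0(\zeta). \tag{2}$$
If in addition $m$ is constant along each particle path, then starting from another base point $\tau_0=s-\gamma_0$ one gets the map
$$\Phi_{s,\tau_0,\tau}(z)=z-(\tau-\tau_0)\,m_{s,\tau_0}(z), \tag{3}$$
where we also write $\mu_{s,\tau}=\mu_\gamma$, $m_{s,\tau}=m_\gamma$, $S_{s,\tau}=S_\gamma$ for $\gamma=s-\tau$.

## 2. The guess on a segment, on moments, and on the potential of an ellipse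

**Disc to segment.** Let $x_0=0$ and $\gamma=s$. The guess sends $\zeta$ to $\zeta+\bar\zeta=2\operatorname{Re}\zeta$. For the uniform measure on $|\zeta|<\sqrt s$, the variable $u=\operatorname{Re}\zeta$ has density $\frac{2\sqrt{s-u^2}}{\pi s}$, so $t=2u$ has density $\frac{\sqrt{4s-t^2}}{2\pi s}$. This is the law of $\sqrt s\,x$, as it should be.

**Two moments, arbitrary $x_0$.** By freeness, $\operatorname{tr}(a_\gamma)=\operatorname{tr}(x_0)$ and $\operatorname{tr}(a_\gamma^2)=\operatorname{tr}(x_0^2)+\gamma$. Suppose for the moment that $\mu_0$ has a bounded density, so that all integrals below converge absolutely, and write $M=m_0$. By antisymmetry $\int M\,d\mu_0=\iint\frac{d\mu_0(z)d\mu_0(w)}{z-w}=0$, so the guess gives the correct first moment. For the second,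
$$\int(\zeta+\gamma M)^2d\mu_0=\int\zeta^2d\mu_0+2\gamma\int\zeta M\,d\mu_0+\gamma^2\int M^2d\mu_0 .$$
Symmetrizing, $\int\zeta M\,d\mu_0=\frac12\iint\frac{z-w}{z-w}=\frac12$. The last integral is the triple integral of $\frac1{(z-w)(z-u)}$, and symmetrizing it over the three variables gives $0$ because
$$\frac1{(z-w)(z-u)}+\frac1{(w-z)(w-u)}+\frac1{(u-z)(u-w)}=\frac{(w-u)-(z-u)+(z-w)}{(z-w)(z-u)(w-u)}=0 .$$
The total is $\operatorname{tr}(x_0^2)+\gamma$, which is correct.

**A differential equation.** Let $x_0=0$, $s=1$, $|\gamma|<1$. Inside the ellipse, $z=\zeta+\gamma\bar\zeta$ inverts to $\zeta=(z-\gamma\bar z)/(1-|\gamma|^2)$. Outside it, put $z=\zeta+\gamma/\zeta$ with $|\zeta|>1$; this is injective there, since $\zeta+\gamma/\zeta=\zeta'+\gamma/\zeta'$ with $\zeta\ne\zeta'$ forces $\zeta\zeta'=\gamma$. Consider the function of $z$ equal to $\bar\zeta$ inside and $1/\zeta$ outside. It is continuous, holomorphic outside, tends to $0$ at infinity, and its $\partial_{\bar z}$ inside is $1/(1-|\gamma|^2)$,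 which is $\pi$ times the density of $\mu_\gamma$. So it differs from $m_\gamma$ by an entire function vanishing at infinity; it is $m_\gamma$. Next, $S_\gamma(0)=\int\log|\zeta+\gamma\bar\zeta|^2d\mu_0=\int\log|\zeta|^2d\mu_0=\int_0^1 4r\log r\,dr=-1$, because the angular mean of $\log|1+\gamma e^{-2i\varphi}|^2$ is $0$ for $|\gamma|<1$. Integrating $\partial_zS_\gamma=m_\gamma$, we get inside the ellipse
$$S_\gamma(z)=\frac{|z|^2-\frac12(\bar\gamma z^2+\gamma\bar z^2)}{1-|\gamma|^2}-1 .$$
Differentiate in $\gamma$. The numerator over $(1-|\gamma|^2)^2$ is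
$$-\tfrac12\bar z^2(1-|\gamma|^2)+\bar\gamma|z|^2-\tfrac12\bar\gamma^2z^2-\tfrac12|\gamma|^2\bar z^2=-\tfrac12(\bar z-\bar\gamma z)^2,$$
so $\partial_\gamma S_\gamma=-\frac12(\partial_zS_\gamma)^2$, or $\partial_\tau S=\frac12(\partial_zS)^2$. This is a Hamilton–Jacobi equation whose characteristics are the straight lines of (3).

**Where the base point matters.** One cannot start from a degenerate base point. Let $x_0=0$, $\gamma_0=s$. Then $\mu_{\gamma_0}$ is the semicircle law on $[-2\sqrt s,2\sqrt s]$, and $\int\frac{d\mu(w)}{|t-w|}=\infty$ for $t$ inside the segment. Even with the principal value $t/(2s)$ in place of $m(t)$, the map (3) is linear on the segment and its image lies on a line, which cannot carry a uniform measure on an ellipse. So a condition $|\tau_0-s|<s$ has to appear.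

## 3. Statements

The first theorem is the conjecture on the arbitrary plus elliptic model in "The Heat Flow Conjecture For Polynomials And Random Matrices". It says that the guess is right. Wirtinger derivatives are used throughout.

**Theorem A.** Let $s>0$, $|\tau_0-s|<s$, $|\tau-s|\le s$. Then $m_{s,\tau_0}$ is Lipschitz continuous; $\mu_{s,\tau}=(\Phi_{s,\tau_0,\tau})_*\mu_{s,\tau_0}$; and on $\{|\tau-s|<s\}\times\mathbb C$ the function $S_{s,\tau}(z)$ is $C^1$ in $(\tau,z)$ with
$$\frac{\partial S_{s,\tau}}{\partial\tau}=\frac12\Big(\frac{\partial S_{s,\tau}}{\partial z}\Big)^2 .$$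

**Theorem B.**

1. For $|\tau_0-s|<s$, $m=m_{s,\tau_0}$ and all $z,z'$,
$$\big|(z-z')-(s-\tau_0)(m(z)-m(z'))\big|\ \ge\ s\,|m(z)-m(z')| .$$
In particular $m$ is Lipschitz with constant $\frac1{s-|\tau_0-s|}$. Moreover $|m|\le s^{-1/2}$, and $\mu_{s,\tau_0}$ has a density $\le\frac{s}{\pi(s^2-|\tau_0-s|^2)}$. The Lipschitz constant and the density bound are attained for $x_0=0$, for every such $s,\tau_0$.
2. For $|\tau_0-s|,|\tau-s|<s$, $\Phi_{s,\tau_0,\tau}$ is a bi-Lipschitz homeomorphism of $\mathbb C$ with inverse $\Phi_{s,\tau,\tau_0}$; $\Phi_{s,\tau_1,\tau}\circ\Phi_{s,\tau_0,\tau_1}=\Phi_{s,\tau_0,\tau}$ for $|\tau_0-s|,|\tau_1-s|<s$ and $|\tau-s|\le s$; and $m_{s,\tau}\circ\Phi_{s,\tau_0,\tau}=m_{s,\tau_0}$ (for $|\tau_0-s|,|\tau-s|<s$). Also, for such $\tau_0,\tau$,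
$$S_{s,\tau}(\Phi_{s,\tau_0,\tau}(z))=S_{s,\tau_0}(z)-\operatorname{Re}\big[(\tau-\tau_0)m_{s,\tau_0}(z)^2\big],$$
and $S$ is $C^{1,1}_{loc}$ in $(\tau,z)$ on $\{|\tau-s|<s\}\times\mathbb C$.
3. Boundary case $|\tau-s|=s$, $|\tau_0-s|<s$: $\Phi_{s,\tau_0,\tau}$ is onto. The fibers of $\Phi_{s,s,\tau}$ are nonempty compact convex sets, and those of $\Phi_{s,\tau_0,\tau}$ are their images under the homeomorphism $\Phi_{s,s,\tau_0}$. Moreover $\mu_{s,\tau}(E)=0$ for every Borel $E$ whose orthogonal projections in two linearly independent directions are Lebesgue-null. In particular $\mu_{s,\tau}$ vanishes on $\mathcal H^1$-null sets and has no atoms.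
4. The condition $|\tau_0-s|<s$ cannot be relaxed: for $|\tau_0-s|=s$ and $x_0=0$, $m_{s,\tau_0}$ is not (a.e. equal to) a Lipschitz function.

## 4. Regularized potentials

The potential $S_\gamma$ is only known to be subharmonic, so we replace it by a smooth function. For $\varepsilon>0$, $|\gamma|\le s$, $z\in\mathbb C$, put $A=z-a_\gamma$ and
$$S^\varepsilon_\gamma(z)=\operatorname{tr}\log(A^*A+\varepsilon^2),\quad m^\varepsilon_\gamma(z)=\operatorname{tr}\big[A^*(AA^*+\varepsilon^2)^{-1}\big],\quad h^\varepsilon_\gamma(z)=\varepsilon\operatorname{tr}\big[(AA^*+\varepsilon^2)^{-1}\big]>0. \tag{4}$$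
All three are $C^\infty$ in $z$, since the operators involved depend smoothly on $z$ in norm and are bounded below by $\varepsilon^2$.

**Derivatives.** We compute two derivatives of (4). From $\log P=\int_0^\infty\big((1+t)^{-1}-(P+t)^{-1}\big)dt$ one gets $d\operatorname{tr}\log P=\operatorname{tr}\big(dP\int_0^\infty(P+t)^{-2}dt\big)=\operatorname{tr}(P^{-1}dP)$. With $P=A^*A+\varepsilon^2$ and $\partial_zA=1$, $\partial_zA^*=0$,
$$\partial_zS^\varepsilon_\gamma=\operatorname{tr}\big[(A^*A+\varepsilon^2)^{-1}A^*\big]=\operatorname{tr}\big[A^*(AA^*+\varepsilon^2)^{-1}\big]=m^\varepsilon_\gamma. \tag{5}$$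
With $R=(AA^*+\varepsilon^2)^{-1}$, $\partial_{\bar z}A^*=1$, $\partial_{\bar z}A=0$, we have $\partial_{\bar z}R=-RAR$, hence $\partial_{\bar z}m_\gamma^\varepsilon=\operatorname{tr}[R-A^*RAR]=\operatorname{tr}[(1-A^*RA)R]$. Since $A^*RA=1-\varepsilon^2(A^*A+\varepsilon^2)^{-1}$,
$$r^\varepsilon_\gamma:=\partial_{\bar z}m^\varepsilon_\gamma=\varepsilon^2\operatorname{tr}\big[(A^*A+\varepsilon^2)^{-1}(AA^*+\varepsilon^2)^{-1}\big]>0. \tag{6}$$
It is positive because $\operatorname{tr}(PQ)=\operatorname{tr}(Q^{1/2}PQ^{1/2})>0$ for positive invertible $P,Q$.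

**Convergence as $\varepsilon\downarrow0$.** We use the standard facts (Brown 1986; Haagerup–Schultz 2007) that for every $z$
$$S^\varepsilon_\gamma(z)\downarrow S_\gamma(z)=2\operatorname{tr}\log|a_\gamma-z|=\int\log|z-w|^2\,d\mu_\gamma(w),$$
and that $S_\gamma\in L^1_{loc}$. As distributions, $\partial_zS_\gamma$ is the Cauchy transform of $\mu_\gamma$, and $\partial_{\bar z}\partial_zS_\gamma=\pi\mu_\gamma$ (recall $\Delta=4\partial_z\partial_{\bar z}$). The convergence is monotone with an $L^1_{loc}$ limit, so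
$$S^\varepsilon_\gamma\to S_\gamma\ \text{in }L^1_{loc},\qquad m^\varepsilon_\gamma\to\partial_zS_\gamma,\qquad r^\varepsilon_\gamma\,d^2z\to\pi\mu_\gamma, \tag{7}$$
the last two as distributions. Since the measures $r^\varepsilon_\gamma\,d^2z$ are nonnegative, their masses on a compact set are bounded (test against a smooth bump), and approximating $f\in C_c$ uniformly by smooth functions shows that the last convergence is vague convergence of measures.

For $w>0$ let $q(w,\zeta)$ and $k(w,\zeta)$ be the quantities $m$ and $h$ of (4) with $a_\gamma$ replaced by $x_0$ and $\varepsilon$ replaced by $w$: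
$$q(w,\zeta)=\operatorname{tr}[(\zeta-x_0)^*D],\qquad k(w,\zeta)=w\operatorname{tr}D,\qquad D=\big((\zeta-x_0)(\zeta-x_0)^*+w^2\big)^{-1}.$$
We also write $M^\varepsilon:=m^\varepsilon_0$ for the circular case.

## 5. A fixed-point equation for $2\times2$ matrices

The goal is to express $m^\varepsilon_\gamma$ through $x_0$ alone.

**Lemma 1.** Let $\varepsilon>0$, $|\gamma|\le s$, $z\in\mathbb C$. Then $(h,m)=(h^\varepsilon_\gamma(z),m^\varepsilon_\gamma(z))$ is the unique pair in $(0,\infty)\times\mathbb C$ with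
$$h=k(\varepsilon+sh,\ z-\gamma m),\qquad m=q(\varepsilon+sh,\ z-\gamma m). \tag{8}$$

The role of $s$ is to enlarge the regularization from $\varepsilon$ to $\varepsilon+sh$; the role of $\gamma$ is only to shift the point $z$ to $z-\gamma m$.

We need some operator-valued free probability (Voiculescu; Speicher; see Mingo–Speicher, *Free Probability and Random Matrices*, Ch. 9–10). Let $E=\mathrm{id}\otimes\operatorname{tr}:M_2(\mathcal A)\to M_2(\mathbb C)$, the entrywise trace. Subalgebras of $M_2(\mathcal A)$ containing $M_2(\mathbb C)$ are *free over $M_2(\mathbb C)$* if alternating products of elements with $E=0$ have $E=0$. If $\mathcal A_1,\mathcal A_2$ are free, then $M_2(\mathcal A_1),M_2(\mathcal A_2)$ are free over $M_2(\mathbb C)$: each entry of an alternating product of $E$-centered matrices is a sum of alternating products of trace-zero elements. For self-adjoint $Y$ put $G_Y(B)=E[(B-Y)^{-1}]$. Its $R$-transform is defined, for invertible $W$ of small norm, by $G_Y(W^{-1}+R_Y(W))=W$,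 and $R_{X+Y}=R_X+R_Y$ when $X,Y$ are free over $M_2(\mathbb C)$. If $\alpha,\beta\in M_2(\mathbb C)$ are self-adjoint and $x,y$ are free standard semicirculars, then $Z=\alpha\otimes x+\beta\otimes y$ is $M_2(\mathbb C)$-valued semicircular: $R_Z(B)=E[ZBZ]=\alpha B\alpha+\beta B\beta$.

For a matrix or operator $T$, $\operatorname{Im}T=\frac1{2i}(T-T^*)$. If $\operatorname{Im}T\ge\delta>0$, then $|\langle Tv,v\rangle|\ge\delta\|v\|^2$, and likewise for $T^*$, so $T$ is invertible with $\|T^{-1}\|\le1/\delta$; moreover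
$$\operatorname{Im}T^{-1}=\tfrac1{2i}T^{-1}(T^*-T)T^{-1*}=-T^{-1}(\operatorname{Im}T)T^{-1*}. \tag{9}$$
Finally, the Earle–Hamilton theorem: if $D$ is a bounded domain in a complex Banach space and $F:D\to D$ is holomorphic with $F(D)$ at positive distance from the complement of $D$, then $F$ has exactly one fixed point in $D$.

*Proof of Lemma 1.*

**Step 1: a subordination equation.** This step relates $a_\gamma$ to $x_0$. For $y\in\mathcal A$ put $Y=\begin{pmatrix}0&y\\y^*&0\end{pmatrix}$, and let $X_0$, $Z$ correspond to $x_0$, $z_\gamma$. With $z_\gamma=e^{i\theta}(ax+iby)$ we have $Z=\alpha\otimes x+\beta\otimes y$, where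
$$\alpha=a\begin{pmatrix}0&e^{i\theta}\\e^{-i\theta}&0\end{pmatrix},\qquad \beta=b\begin{pmatrix}0&ie^{i\theta}\\-ie^{-i\theta}&0\end{pmatrix}$$
are self-adjoint. So $Z$ is $M_2(\mathbb C)$-valued semicircular and free from $X_0$ over $M_2(\mathbb C)$. Multiplying out,
$$ZBZ=\begin{pmatrix}z_\gamma b_{22}z_\gamma^*&z_\gamma b_{21}z_\gamma\\ z_\gamma^*b_{12}z_\gamma^*&z_\gamma^*b_{11}z_\gamma\end{pmatrix},\qquad \eta(B):=E[ZBZ]=\begin{pmatrix}s\,b_{22}&\gamma\,b_{21}\\ \bar\gamma\,b_{12}&s\,b_{11}\end{pmatrix}.$$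
Let $\|B^{-1}\|$ be small and $G=G_{X_0+Z}(B)$. Additivity gives $B=G^{-1}+R_{X_0}(G)+\eta(G)$, so $B-\eta(G)=G^{-1}+R_{X_0}(G)$. Applying $G_{X_0}$,
$$G_{X_0+Z}(B)=G_{X_0}\big(B-\eta(G_{X_0+Z}(B))\big). \tag{10}$$
Now let $B$ be any matrix with $\operatorname{Im}B>0$. By (9), $\operatorname{Im}G<0$. The map $\eta$ preserves adjoints and is positive, since $B\ge0$ gives $ZBZ\ge0$. Hence $\operatorname{Im}(B-\eta(G))=\operatorname{Im}B-\eta(\operatorname{Im}G)\ge\operatorname{Im}B>0$. So both sides of (10) are holomorphic on the convex domain $\{\operatorname{Im}B>0\}$. They agree on the nonempty open part where $\|B^{-1}\|$ is small, hence everywhere there.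

**Step 2: reading (10) as (8).** This step specializes $B$. Take $b=\begin{pmatrix}i\varepsilon&z\\\bar z&i\varepsilon\end{pmatrix}$, so $\operatorname{Im}b=\varepsilon I$. With $A=z-y$ and $K=\begin{pmatrix}0&A\\A^*&0\end{pmatrix}$ we have $b-Y=i\varepsilon+K$, $K^2=\operatorname{diag}(AA^*,A^*A)$, and
$$(i\varepsilon+K)^{-1}=(K-i\varepsilon)(K^2+\varepsilon^2)^{-1}=\begin{pmatrix}-i\varepsilon(AA^*+\varepsilon^2)^{-1}&A(A^*A+\varepsilon^2)^{-1}\\A^*(AA^*+\varepsilon^2)^{-1}&-i\varepsilon(A^*A+\varepsilon^2)^{-1}\end{pmatrix}.$$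
The trace property makes the traces of the two diagonal entries equal and those of the two off-diagonal entries complex conjugate, so
$$G_Y(b)=\Gamma(h,m):=\begin{pmatrix}-ih&\bar m\\m&-ih\end{pmatrix},\qquad h=\varepsilon\operatorname{tr}(AA^*+\varepsilon^2)^{-1},\quad m=\operatorname{tr}A^*(AA^*+\varepsilon^2)^{-1}.$$
For $h>0$ and $m\in\mathbb C$,
$$b-\eta(\Gamma(h,m))=\begin{pmatrix}i(\varepsilon+sh)&z-\gamma m\\\overline{z-\gamma m}&i(\varepsilon+sh)\end{pmatrix},$$
which is a matrix of the same type as $b$, with $(\varepsilon,z)$ replaced by $(\varepsilon+sh,z-\gamma m)$. Applying the formula for $G_Y$ with $y=x_0$, we see that (8) says exactly that $\Gamma(h,m)$ is a fixed point of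
$$F(B)=G_{X_0}(b-\eta(B)).$$
By (10) at $B=b$, the pair $(h^\varepsilon_\gamma(z),m^\varepsilon_\gamma(z))$ solves (8).

**Step 3: uniqueness.** Since $\operatorname{Im}\Gamma(h,m)=-hI<0$, it suffices that $F$ has at most one fixed point in $\{\operatorname{Im}B<0\}$. For such $B$ let $T=b-\eta(B)-X_0$. Then $\operatorname{Im}T=\varepsilon-\eta(\operatorname{Im}B)\ge\varepsilon$, so $\|T^{-1}\|\le1/\varepsilon$ and $\|F(B)\|\le1/\varepsilon$. Hence every fixed point lies in the bounded convex domain $D=\{\operatorname{Im}B<0,\ \|B\|<2/\varepsilon\}$. On $D$ we have $\|T\|\le C$ for some constant $C$. Since $T^{-1}T^{-1*}=(T^*T)^{-1}\ge C^{-2}$, (9) gives $\operatorname{Im}T^{-1}\le-\varepsilon C^{-2}$. Applying $E$, $\operatorname{Im}F(B)\le-\varepsilon C^{-2}$. Together with $\|F(B)\|\le1/\varepsilon$, this says that $F(D)$ has distance at least $\min(\varepsilon C^{-2},1/\varepsilon)>0$ from the complement of $D$. By Earle–Hamilton, $F$ has exactly one fixed point in $D$. $\square$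

## 6. The equation for $x_0=0$, and an estimate that breaks at the edge

**The circular law by hand.** Let $x_0=0$, $\gamma=0$. Then $q=\bar\zeta/(|\zeta|^2+w^2)$ and $k=w/(|\zeta|^2+w^2)$, and with $w=\varepsilon+sh$ the first equation of (8) reads $|\zeta|^2+w^2=w/h=s+\varepsilon/h$. The second gives $M^\varepsilon=\bar\zeta\,h/w$.

- If $|\zeta|^2<s$, then $w^2\ge s-|\zeta|^2$, so $h$ stays away from $0$, $h/w=h/(\varepsilon+sh)\to1/s$, and $M^\varepsilon(\zeta)\to\bar\zeta/s$. Also $w^2\to s-|\zeta|^2$.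
- If $|\zeta|^2>s$, then $w^2\ge0$ forces $\varepsilon/h\ge|\zeta|^2-s$, so $h\to0$, $w\to0$, and $M^\varepsilon(\zeta)=\bar\zeta/(|\zeta|^2+w^2)\to1/\zeta$.

So $M=\bar\zeta/s$ inside the disc and $1/\zeta$ outside, and $\frac1\pi\partial_{\bar\zeta}M$ is the uniform density on $|\zeta|<\sqrt s$. (The bound $|M^\varepsilon|\le s^{-1/2}$ of Lemma 3 below shows that the pointwise limit is also the distributional one.)

**Another test, for self-adjoint $x_0$.** If $x_0=x_0^*$, the guess at $\gamma=s$ must send $\mu_0$ to the real line, since $x_0+\sqrt s\,x$ is self-adjoint. Now $q(w,\zeta)=\operatorname{tr}[(\bar\zeta-x_0)D]$ has imaginary part $-\operatorname{Im}\zeta\,\operatorname{tr}D$, and $\operatorname{tr}D=h/(\varepsilon+sh)$ by (8). At any $\zeta$ where $h_0^\varepsilon(\zeta)$ stays away from $0$ as $\varepsilon\to0$, we get $\operatorname{Im}M^\varepsilon(\zeta)\to-\operatorname{Im}\zeta/s$, so $\operatorname{Im}(\zeta+sM^\varepsilon(\zeta))\to0$. The guess passes.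

**Differentiating the equation.** To give $\Phi_\gamma$ a meaning and to integrate the Hamilton–Jacobi equation along characteristics, one needs a Lipschitz bound for $M$. A sensible first attempt is to differentiate $M^\varepsilon(\zeta)=q(w,\zeta)$, $w=\varepsilon+sh^\varepsilon_0(\zeta)$:
$$\partial_\zeta M^\varepsilon=\partial_\zeta q+(\partial_wq)(\partial_\zeta w).$$
With $A=\zeta-x_0$ one has $\partial_\zeta q=-\operatorname{tr}(A^*DA^*D)$ and $\partial_wq=-2w\operatorname{tr}(A^*D^2)$. As $\|A^*D\|\le\frac1{2w}$ and $\|D\|\le w^{-2}$, this gives $|\partial_\zeta q|\le\frac1{4w^2}$ and $|\partial_wq|\le\frac1{w^2}$. These bounds are useless where $w\to0$, and this does occur. For $x_0=0$ the limit is $w=\sqrt{s-|\zeta|^2}$, which vanishes at the edge of the disc, and there the third factor $\partial_\zeta w=-\bar\zeta/(2w)$ is unbounded as well. Yet the sum is harmless: at $\varepsilon=0$ inside the disc the two terms are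
$$-\frac{\bar\zeta^2}{s^2}\qquad\text{and}\qquad\Big(-\frac{2w\bar\zeta}{s^2}\Big)\Big(-\frac{\bar\zeta}{2w}\Big)=+\frac{\bar\zeta^2}{s^2},$$
and they cancel. Estimating term by term loses this cancellation, and for general $x_0$ there is no formula in which to see it.

## 7. Injectivity for a whole disc of $\gamma$ is a Lipschitz bound

The way around is not to estimate $M^\varepsilon$ at all. In (8), $\gamma$ enters only through the shift $z-\gamma m$. So a solution for $\gamma=0$ at $\zeta$ is the same thing as a solution for $\gamma$ at $\zeta+\gamma m$. Since solutions exist and are unique *for every* $|\gamma|\le s$, the map $\zeta\mapsto\zeta+\gamma M^\varepsilon(\zeta)$ is injective for every $\gamma$ in that disc. A function with this property cannot have a difference quotient larger than $1/s$.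

For $\varepsilon>0$ put $\Phi^\varepsilon_\gamma(\zeta)=\zeta+\gamma M^\varepsilon(\zeta)$.

**Lemma 2.** For $\varepsilon>0$ and $|\gamma|\le s$, $\Phi^\varepsilon_\gamma$ is a $C^\infty$ diffeomorphism of $\mathbb C$ onto $\mathbb C$ with inverse $z\mapsto z-\gamma m^\varepsilon_\gamma(z)$, and $m^\varepsilon_\gamma\circ\Phi^\varepsilon_\gamma=M^\varepsilon$.

*Proof.* Given $\zeta$, the pair $(h,m)=(h^\varepsilon_0(\zeta),M^\varepsilon(\zeta))$ satisfies $h=k(\varepsilon+sh,\zeta)$ and $m=q(\varepsilon+sh,\zeta)$. Put $z=\Phi^\varepsilon_\gamma(\zeta)$. Then $\zeta=z-\gamma m$, so $(h,m)$ solves (8) at $z$ with parameter $\gamma$. By uniqueness $m^\varepsilon_\gamma(z)=M^\varepsilon(\zeta)$, hence $z-\gamma m^\varepsilon_\gamma(z)=\zeta$.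

Conversely, given $z$, put $\zeta=z-\gamma m^\varepsilon_\gamma(z)$. The pair $(h^\varepsilon_\gamma(z),m^\varepsilon_\gamma(z))$ solves (8) with $\gamma=0$ at the point $\zeta$. By uniqueness $M^\varepsilon(\zeta)=m^\varepsilon_\gamma(z)$, hence $\Phi^\varepsilon_\gamma(\zeta)=z$. So the two maps are mutually inverse, and both are smooth. $\square$

**Lemma 3.** For all $\varepsilon>0$: $|M^\varepsilon(\zeta)-M^\varepsilon(\zeta')|\le|\zeta-\zeta'|/s$ and $|M^\varepsilon|\le s^{-1/2}$.

*Proof.* Suppose $|M^\varepsilon(\zeta)-M^\varepsilon(\zeta')|>|\zeta-\zeta'|/s$ for some $\zeta\ne\zeta'$. Put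
$$\gamma=-\frac{\zeta-\zeta'}{M^\varepsilon(\zeta)-M^\varepsilon(\zeta')}.$$
Then $|\gamma|<s$ and $\Phi^\varepsilon_\gamma(\zeta)=\Phi^\varepsilon_\gamma(\zeta')$, which contradicts Lemma 2.

For the second bound, let $h=h^\varepsilon_0(\zeta)$, $w=\varepsilon+sh$, $A=\zeta-x_0$, $D=(AA^*+w^2)^{-1}$. By (8) with $\gamma=0$, $h=w\operatorname{tr}D$, so $\operatorname{tr}D=h/(\varepsilon+sh)<1/s$; and $M^\varepsilon(\zeta)=\operatorname{tr}(A^*D)$. By Cauchy–Schwarz for $A^*D^{1/2}$ and $D^{1/2}$,
$$|M^\varepsilon(\zeta)|^2\le\operatorname{tr}(A^*DA)\operatorname{tr}(D)\le\frac1s,$$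
because $A^*DA=A^*A(A^*A+w^2)^{-1}\le1$. $\square$

## 8. The Jacobian identity

Lemma 2 transports the function $m^\varepsilon$. The next lemma transports the densities.

**Lemma 4.** For $\varepsilon>0$, $|\gamma|\le s$, let $J=|\partial_\zeta\Phi^\varepsilon_\gamma|^2-|\partial_{\bar\zeta}\Phi^\varepsilon_\gamma|^2$. Then $J>0$,
$$r^\varepsilon_\gamma(\Phi^\varepsilon_\gamma)\,J=r^\varepsilon_0, \tag{11}$$
and for $f\in C_c(\mathbb C)$
$$\int f\,r^\varepsilon_\gamma\,d^2z=\int f(\Phi^\varepsilon_\gamma)\,r^\varepsilon_0\,d^2\zeta. \tag{12}$$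

*Proof.* **Step 1: the sign of $J$.** The real-linear map $v\mapsto M^\varepsilon_\zeta v+M^\varepsilon_{\bar\zeta}\bar v$ has norm $|M^\varepsilon_\zeta|+|M^\varepsilon_{\bar\zeta}|$, and $M^\varepsilon_{\bar\zeta}=r^\varepsilon_0>0$ by (6). So Lemma 3 gives $|M^\varepsilon_\zeta|+r^\varepsilon_0\le1/s$. Write $\Phi=\Phi^\varepsilon_\gamma$; then $\Phi_\zeta=1+\gamma M^\varepsilon_\zeta$, $\Phi_{\bar\zeta}=\gamma r^\varepsilon_0$, and
$$|\Phi_\zeta|\ge1-|\gamma||M^\varepsilon_\zeta|\ge|\gamma|r^\varepsilon_0=|\Phi_{\bar\zeta}| .$$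
Hence $J\ge0$. As $J$ is the Jacobian determinant of a diffeomorphism, $J\ne0$.

**Step 2: the identity (11).** Differentiate $M^\varepsilon=m^\varepsilon_\gamma\circ\Phi$ by the chain rule, with $\partial_zm^\varepsilon_\gamma$ and $\partial_{\bar z}m^\varepsilon_\gamma=r^\varepsilon_\gamma$ evaluated at $\Phi$:
$$M^\varepsilon_\zeta=(\partial_zm^\varepsilon_\gamma)\Phi_\zeta+r^\varepsilon_\gamma\,\overline{\Phi_{\bar\zeta}},\qquad M^\varepsilon_{\bar\zeta}=(\partial_zm^\varepsilon_\gamma)\Phi_{\bar\zeta}+r^\varepsilon_\gamma\,\overline{\Phi_\zeta}.$$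
Multiply the second by $\Phi_\zeta$, the first by $\Phi_{\bar\zeta}$, and subtract:
$$r^\varepsilon_\gamma(\Phi)J=M^\varepsilon_{\bar\zeta}\Phi_\zeta-M^\varepsilon_\zeta\Phi_{\bar\zeta}=r^\varepsilon_0(1+\gamma M^\varepsilon_\zeta)-M^\varepsilon_\zeta\,\gamma r^\varepsilon_0=r^\varepsilon_0 .$$

**Step 3: integration.** Changing variables $z=\Phi(\zeta)$ in $\int f\,r^\varepsilon_\gamma\,d^2z$ and using (11) gives (12). $\square$

## 9. Removing the regularization

**Proposition 5.**

(i) $M:=m_0$ is $\frac1s$-Lipschitz with $|M|\le s^{-1/2}$, and $M^\varepsilon\to M$ locally uniformly. Put $\Phi_\gamma:=\mathrm{id}+\gamma M=\Phi_{s,s,\tau}$.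

(ii) For $|\gamma|\le s$: $\mu_\gamma=(\Phi_\gamma)_*\mu_0$.

(iii) For $|\gamma|<s$: $\Phi_\gamma$ is a bi-Lipschitz homeomorphism of $\mathbb C$; $m_\gamma=M\circ\Phi_\gamma^{-1}$ everywhere; $m^\varepsilon_\gamma(z)\to m_\gamma(z)$ locally uniformly in $(\gamma,z)\in\{|\gamma|<s\}\times\mathbb C$; $m_\gamma$ is Lipschitz with constant $1/(s-|\gamma|)$; and $\mu_\gamma$ has a bounded density.

*Proof.* **Step 1: part (i), by compactness.** By Lemma 3 and Arzelà–Ascoli, every sequence $\varepsilon_n\to0$ has a subsequence along which $M^{\varepsilon_n}$ converges locally uniformly to a $\frac1s$-Lipschitz function bounded by $s^{-1/2}$. By (7) this function equals $\partial_zS_0$ as a distribution. Two continuous functions that agree as distributions are equal, so the limit $\tilde M$ does not depend on the subsequence, and $M^\varepsilon\to\tilde M$ locally uniformly.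

It remains to see that $\tilde M$ is the Cauchy transform at *every* point. Lipschitz functions have bounded weak derivatives, so $\pi\mu_0=\partial_{\bar z}\tilde M\in L^\infty$ and $\mu_0$ has a bounded, compactly supported density. Its convolution with $1/z\in L^1_{loc}$ converges absolutely everywhere and is continuous; this is $m_0$. As $m_0=\partial_zS_0=\tilde M$ a.e. and both are continuous, $m_0=\tilde M$ everywhere.

**Step 2: part (ii), by passing to the limit in (12).** Let $f\in C_c(\mathbb C)$. Since $|\Phi^\varepsilon_\gamma(\zeta)-\zeta|\le s\cdot s^{-1/2}=\sqrt s$, all the functions $f\circ\Phi^\varepsilon_\gamma$ and $f\circ\Phi_\gamma$ are supported in one compact set $L$. By (i) and the uniform continuity of $f$, $f\circ\Phi^\varepsilon_\gamma\to f\circ\Phi_\gamma$ uniformly. Since $0\le r^\varepsilon_0\le1/s$,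
$$\Big|\int f(\Phi^\varepsilon_\gamma)r^\varepsilon_0\,d^2\zeta-\int f(\Phi_\gamma)r^\varepsilon_0\,d^2\zeta\Big|\le\frac{|L|}s\sup|f\circ\Phi^\varepsilon_\gamma-f\circ\Phi_\gamma|\to0,$$
where $|L|$ is the area of $L$. By (7) the second integral tends to $\pi\int f\circ\Phi_\gamma\,d\mu_0$, and the left side of (12) tends to $\pi\int f\,d\mu_\gamma$. So $\int f\,d\mu_\gamma=\int f\circ\Phi_\gamma\,d\mu_0$.

**Step 3: $\Phi_\gamma$ is bi-Lipschitz for $|\gamma|<s$.** The map $\gamma M$ has Lipschitz constant at most $|\gamma|/s<1$. For each $z$, $\zeta\mapsto z-\gamma M(\zeta)$ is a strict contraction, and its unique fixed point is the unique $\zeta$ with $\Phi_\gamma(\zeta)=z$. So $\Phi_\gamma$ is a bijection. It is Lipschitz, and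
$$|\Phi_\gamma(\zeta)-\Phi_\gamma(\zeta')|\ge\Big(1-\frac{|\gamma|}s\Big)|\zeta-\zeta'|. \tag{13}$$

**Step 4: locally uniform convergence of $m^\varepsilon_\gamma$.** Given $z$, let $\zeta=\Phi_\gamma^{-1}(z)$ and $\zeta^\varepsilon=(\Phi^\varepsilon_\gamma)^{-1}(z)$. From $\zeta^\varepsilon+\gamma M^\varepsilon(\zeta^\varepsilon)=z=\zeta+\gamma M(\zeta)$,
$$|\zeta^\varepsilon-\zeta|=|\gamma||M^\varepsilon(\zeta^\varepsilon)-M(\zeta)|\le|\gamma|\Big(\frac1s|\zeta^\varepsilon-\zeta|+|M^\varepsilon(\zeta)-M(\zeta)|\Big),$$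
so
$$|\zeta^\varepsilon-\zeta|\le\frac{s|\gamma|}{s-|\gamma|}\,|M^\varepsilon(\zeta)-M(\zeta)| .$$
Since $|\zeta-z|\le\sqrt s$, the point $\zeta$ stays in a fixed compact set when $z$ does, and the right side tends to $0$ uniformly for $z$ in a compact set and $|\gamma|\le g<s$. By Lemma 2, $m^\varepsilon_\gamma(z)=M^\varepsilon(\zeta^\varepsilon)$, and $|M^\varepsilon(\zeta^\varepsilon)-M(\zeta)|\le\frac1s|\zeta^\varepsilon-\zeta|+|M^\varepsilon(\zeta)-M(\zeta)|$. Hence $m^\varepsilon_\gamma(z)\to M(\Phi_\gamma^{-1}(z))$ locally uniformly in $(\gamma,z)$.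

**Step 5: identifying the limit.** By (7), $\partial_zS_\gamma=M\circ\Phi_\gamma^{-1}$ as a distribution. By (i) and (13) this function is Lipschitz with constant $\frac1s\cdot\frac1{1-|\gamma|/s}=\frac1{s-|\gamma|}$. Exactly as in Step 1, $\mu_\gamma$ then has a bounded density and $m_\gamma=M\circ\Phi_\gamma^{-1}$ everywhere. $\square$

## 10. Push-forward and the Hamilton–Jacobi equation: proof of Theorem A

**Step 1: $m_{s,\tau_0}$ is Lipschitz.** This is Proposition 5(iii) with $\gamma_0=s-\tau_0$, since $|\gamma_0|<s$.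

**Step 2: the push-forward from an arbitrary base point.** We reduce it to the base point $\gamma=0$. Let $\gamma_0=s-\tau_0$, $\gamma=s-\tau$, so $|\gamma_0|<s$, $|\gamma|\le s$ and $-(\tau-\tau_0)=\gamma-\gamma_0$. For $z=\Phi_{\gamma_0}(\zeta)$, Proposition 5(iii) gives $m_{\gamma_0}(z)=M(\zeta)$, so
$$\Phi_{s,\tau_0,\tau}(\Phi_{\gamma_0}(\zeta))=\zeta+\gamma_0M(\zeta)+(\gamma-\gamma_0)M(\zeta)=\Phi_\gamma(\zeta). \tag{14}$$
By Proposition 5(ii) for $\gamma_0$ and for $\gamma$,
$$(\Phi_{s,\tau_0,\tau})_*\mu_{s,\tau_0}=(\Phi_{s,\tau_0,\tau}\circ\Phi_{\gamma_0})_*\mu_0=(\Phi_\gamma)_*\mu_0=\mu_{s,\tau}.$$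

**Step 3: a candidate for $S^\varepsilon_\gamma$ by characteristics.** The aim is to build, at fixed $\varepsilon>0$, a function that solves the equation, and then to recognize it. Let $\Omega=\{|\gamma|<s\}\times\mathbb C$. The map $(\gamma,\zeta)\mapsto(\gamma,\Phi^\varepsilon_\gamma(\zeta))$ is smooth, is a bijection of $\Omega$ by Lemma 2, and its differential is block triangular with determinant $J>0$. So it is a diffeomorphism of $\Omega$, and
$$U(\gamma,\Phi^\varepsilon_\gamma(\zeta))=S^\varepsilon_0(\zeta)+\operatorname{Re}\big(\gamma M^\varepsilon(\zeta)^2\big) \tag{15}$$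
defines a smooth real function $U$ on $\Omega$. Put $z=\zeta+\gamma M^\varepsilon$, so $dz=d\zeta+\gamma\,dM^\varepsilon+M^\varepsilon d\gamma$. By (5), $dS^\varepsilon_0=2\operatorname{Re}(M^\varepsilon d\zeta)$. Therefore
$$dU=2\operatorname{Re}\big(M^\varepsilon(d\zeta+\gamma\,dM^\varepsilon)\big)+\operatorname{Re}\big((M^\varepsilon)^2d\gamma\big)=2\operatorname{Re}(M^\varepsilon dz)-\operatorname{Re}\big((M^\varepsilon)^2d\gamma\big).$$
For real $U$, $dU=2\operatorname{Re}(\partial_zU\,dz)+2\operatorname{Re}(\partial_\gamma U\,d\gamma)$. Since $M^\varepsilon(\zeta)=m^\varepsilon_\gamma(z)$,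
$$\partial_zU=m^\varepsilon_\gamma(z),\qquad\partial_\gamma U=-\tfrac12m^\varepsilon_\gamma(z)^2 .$$

**Step 4: $U=S^\varepsilon_\gamma$.** By (5), $\partial_zS^\varepsilon_\gamma=m^\varepsilon_\gamma=\partial_zU$, and both functions are real, so $U(\gamma,\cdot)-S^\varepsilon_\gamma$ is a constant depending on $\gamma$. We find it at infinity. First, $A^*A+\varepsilon^2=|z|^2(1+P_z)$ with $\|P_z\|=O(1/|z|)$, so $S^\varepsilon_\gamma(z)-\log|z|^2\to0$ as $|z|\to\infty$. Next, $\|A^*(AA^*+\varepsilon^2)^{-1}\|\le\|A^{-1}\|$ for invertible $A$, so $|M^\varepsilon(\zeta)|\le1/(|\zeta|-\|a_0\|)\to0$ as $|\zeta|\to\infty$. With $z=\Phi^\varepsilon_\gamma(\zeta)$ and $|z|\to\infty$ we have $|\zeta-z|\le\sqrt s$, hence $|\zeta|\to\infty$ and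
$$U(\gamma,z)-\log|z|^2=\big[S^\varepsilon_0(\zeta)-\log|\zeta|^2\big]+\operatorname{Re}(\gamma M^\varepsilon(\zeta)^2)+\log|\zeta/z|^2\to0 .$$
So the constant is $0$. With $\tau=s-\gamma$, $\partial_\tau=-\partial_\gamma$, we conclude that
$$\partial_zS^\varepsilon=m^\varepsilon,\qquad\partial_\tau S^\varepsilon=\tfrac12(m^\varepsilon)^2=\tfrac12(\partial_zS^\varepsilon)^2\qquad\text{on }\{|\tau-s|<s\}\times\mathbb C .$$

**Step 5: $\varepsilon\to0$.** As $\varepsilon\to0$, $S^\varepsilon\to S$ pointwise. By Proposition 5(iii), $\partial_zS^\varepsilon$ and $\partial_\tau S^\varepsilon$ converge locally uniformly in $(\tau,z)$ to $m$ and $\frac12m^2$, and $\partial_{\bar z}S^\varepsilon$, $\partial_{\bar\tau}S^\varepsilon$ converge to the conjugates, since $S^\varepsilon$ is real. Pointwise convergence of $C^1$ functions together with locally uniform convergence of all first derivatives yields a $C^1$ limit with the limiting derivatives. So $S$ is $C^1$ in $(\tau,z)$, $\partial_zS=m_{s,\tau}$,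 and $\partial_\tau S=\frac12(\partial_zS)^2$. This proves Theorem A. $\blacksquare$

## 11. Sharp constants and the flow inside the disc: Theorem B, parts 1 and 2

**Part 1, the inequality.** We rewrite $M$ being $\frac1s$-Lipschitz in terms of $m=m_{\gamma_0}$. Put $\zeta=\Phi_{\gamma_0}^{-1}(z)$. Then $m(z)=M(\zeta)$ and $z=\zeta+\gamma_0M(\zeta)$, so $\zeta=z-\gamma_0m(z)$ with $\gamma_0=s-\tau_0$; similarly for $z'$. The stated inequality is therefore $|\zeta-\zeta'|\ge s|M(\zeta)-M(\zeta')|$, which is Proposition 5(i). By the triangle inequality $|z-z'|\ge(s-|\gamma_0|)|m(z)-m(z')|$, which is the Lipschitz bound. Also $|m|=|M\circ\Phi_{\gamma_0}^{-1}|\le s^{-1/2}$.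

**Part 1, the density.** We bound $J$ from below in (11). Let $g=|\gamma_0|<s$, $k=|M^\varepsilon_\zeta|$, $r=r^\varepsilon_0$, so $k+r\le1/s$ by Step 1 of Lemma 4. Then $1-gk-gr\ge1-\frac gs$ and $1-gk+gr\ge1-\frac gs+2gr$, so
$$J\ge(1-gk)^2-g^2r^2=(1-gk-gr)(1-gk+gr)\ge\Big(1-\frac gs\Big)\Big(1-\frac gs+2gr\Big)\ge\Big(1-\frac gs\Big)(s+g)r=\frac{s^2-g^2}s\,r .$$
The last inequality is $1-\frac gs\ge(s-g)r$, that is, $r\le1/s$. By (11), $r^\varepsilon_{\gamma_0}=r/J\le\frac s{s^2-g^2}$ at every point of $\Phi^\varepsilon_{\gamma_0}(\mathbb C)=\mathbb C$. By (7) the bound passes to $\pi\mu_{\gamma_0}$.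

**Part 1, sharpness.** Let $x_0=0$. By Section 6, $M(\zeta)=\bar\zeta/s$ for $|\zeta|<\sqrt s$. Choose $\zeta\ne0$ in this disc on the line where $\gamma_0\bar\zeta=-|\gamma_0|\zeta$: if $\gamma_0=|\gamma_0|e^{2i\alpha}$, take $\zeta=ie^{i\alpha}t$ with $t$ real. Then $z=\Phi_{\gamma_0}(\zeta)=(1-|\gamma_0|/s)\zeta$ and
$$|m(z)|=|M(\zeta)|=\frac{|\zeta|}s=\frac{|z|}{s-|\gamma_0|},\qquad m(0)=M(0)=0,$$
so the Lipschitz constant is attained. On $|\zeta|<\sqrt s$ the map $\Phi_{\gamma_0}$ is linear with Jacobian $1-|\gamma_0|^2/s^2$, so inside the ellipse $\Phi_{\gamma_0}(\{|\zeta|<\sqrt s\})$ the density of $\mu_{\gamma_0}$ is $\frac1\pi\cdot\frac{1/s}{1-|\gamma_0|^2/s^2}=\frac{s}{\pi(s^2-|\gamma_0|^2)}$, which is the bound.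

**Part 2, the maps.** By (14), $\Phi_{s,\tau_0,\tau}=\Phi_\gamma\circ\Phi_{\gamma_0}^{-1}$ for $|\gamma_0|<s$, $|\gamma|\le s$. If also $|\gamma|<s$, this is a composition of bi-Lipschitz homeomorphisms with inverse $\Phi_{\gamma_0}\circ\Phi_\gamma^{-1}=\Phi_{s,\tau,\tau_0}$, and $m_\gamma\circ\Phi_{s,\tau_0,\tau}=M\circ\Phi_\gamma^{-1}\circ\Phi_\gamma\circ\Phi_{\gamma_0}^{-1}=m_{\gamma_0}$. For $|\gamma_0|,|\gamma_1|<s$ and $|\gamma|\le s$, $(\Phi_\gamma\circ\Phi_{\gamma_1}^{-1})\circ(\Phi_{\gamma_1}\circ\Phi_{\gamma_0}^{-1})=\Phi_\gamma\circ\Phi_{\gamma_0}^{-1}$ is the composition rule.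

**Part 2, the potential along a line.** By (15) and Step 4 of Section 10, $S^\varepsilon_\gamma(\Phi^\varepsilon_\gamma(\zeta))=S^\varepsilon_0(\zeta)+\operatorname{Re}(\gamma M^\varepsilon(\zeta)^2)$ for $|\gamma|<s$. Here $S^\varepsilon\to S$ locally uniformly (it converges pointwise and its gradients converge locally uniformly), and $\Phi^\varepsilon_\gamma\to\Phi_\gamma$ locally uniformly, so in the limit
$$S_\gamma(\Phi_\gamma(\zeta))=S_0(\zeta)+\operatorname{Re}(\gamma M(\zeta)^2).$$
Subtract the same identity for $\gamma_0$ and put $z=\Phi_{\gamma_0}(\zeta)$. Since $\Phi_\gamma(\zeta)=\Phi_{s,\tau_0,\tau}(z)$, $M(\zeta)=m_{\gamma_0}(z)$ and $\gamma-\gamma_0=-(\tau-\tau_0)$, this is the stated formula.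

**Part 2, $C^{1,1}_{loc}$.** It remains to see that $m$ is locally Lipschitz in $\gamma$. Let $z=\zeta+\gamma M(\zeta)=\zeta'+\gamma'M(\zeta')$. Then $\zeta-\zeta'=\gamma(M(\zeta')-M(\zeta))+(\gamma'-\gamma)M(\zeta')$, so $(1-|\gamma|/s)|\zeta-\zeta'|\le|\gamma-\gamma'|s^{-1/2}$, and
$$|m_\gamma(z)-m_{\gamma'}(z)|\le\frac1s|\zeta-\zeta'|\le\frac{|\gamma-\gamma'|}{\sqrt s\,(s-|\gamma|)} .$$
Together with the Lipschitz bound in $z$, the bounded functions $m$ and $m^2$ are locally Lipschitz in $(\tau,z)$. The first derivatives of $S$ are $m$, $\frac12m^2$ and their conjugates, so $S\in C^{1,1}_{loc}$.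

## 12. The boundary circle: Theorem B, parts 3 and 4

**An example first.** Let $x_0=0$, $\gamma=s$. Then $\Phi_s(\zeta)=2\operatorname{Re}\zeta$ for $|\zeta|\le\sqrt s$ and $\Phi_s(\zeta)=\zeta+s/\zeta$ for $|\zeta|>\sqrt s$. If $\zeta+s/\zeta=t\in[-2\sqrt s,2\sqrt s]$, then $\zeta$ is a root of $\zeta^2-t\zeta+s$, hence $|\zeta|=\sqrt s$. So the fiber over $t\in[-2\sqrt s,2\sqrt s]$ is the vertical chord $\{|\zeta|\le\sqrt s,\ \operatorname{Re}\zeta=t/2\}$. It is compact and convex, but not in general a point: injectivity is lost at $|\gamma|=s$.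

**Part 3, fibers.** We view a fiber as a set of fixed points. Let $|\gamma|=s$ and $T(\zeta)=z-\gamma M(\zeta)$, so $\Phi_\gamma^{-1}(z)=\{\zeta:T\zeta=\zeta\}$. By Proposition 5(i), $|T\zeta-T\zeta'|\le|\zeta-\zeta'|$ and $|T(\zeta)-z|\le\sqrt s$. So $T$ maps the closed disc of radius $\sqrt s$ about $z$ into itself, and Brouwer's theorem gives a fixed point. The fixed-point set is closed and contained in that disc, hence compact.

For convexity, let $\zeta_0,\zeta_1$ be fixed, $d=|\zeta_0-\zeta_1|$, and $\zeta_t=(1-t)\zeta_0+t\zeta_1$ with $0<t<1$. Then $|T\zeta_t-\zeta_0|\le|\zeta_t-\zeta_0|=td$ and $|T\zeta_t-\zeta_1|\le(1-t)d$. The two left sides add up to at least $d$, so both are equalities. By strict convexity of the Euclidean norm $T\zeta_t$ lies on the segment, at distance $td$ from $\zeta_0$; thus $T\zeta_t=\zeta_t$.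

By (14), $\Phi_{s,\tau_0,\tau}=\Phi_\gamma\circ\Phi_{\gamma_0}^{-1}$. So this map is onto, and its fibers are the images of those of $\Phi_\gamma=\Phi_{s,s,\tau}$ under the homeomorphism $\Phi_{\gamma_0}=\Phi_{s,s,\tau_0}$.

**Part 3, null sets.** We show that $D\Phi_\gamma=0$ a.e. on the preimage of $E$, and that $\mu_0$ has no density where $D\Phi_\gamma=0$. Let $P_1,P_2$ be the orthogonal projections (as real-valued linear functionals) in the two directions, and let $N_i\subset\mathbb R$ be Borel null sets with $P_iE\subset N_i$. The functions $u_i=P_i\circ\Phi_\gamma$ are Lipschitz, and by the coarea formula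
$$\int_{u_i^{-1}(N_i)}|\nabla u_i|\,d^2\zeta=\int_{N_i}\mathcal H^1(u_i^{-1}(t))\,dt=0 .$$
So $\nabla u_i=0$ a.e. on $u_i^{-1}(N_i)\supset\Phi_\gamma^{-1}(E)$ for $i=1,2$. As $P_1,P_2$ are linearly independent, $D\Phi_\gamma=0$ a.e. on $\Phi_\gamma^{-1}(E)$. Where $D\Phi_\gamma=0$, we have $0=\partial_{\bar\zeta}\Phi_\gamma=\gamma\,\partial_{\bar\zeta}M$, and $\gamma\ne0$. By Rademacher's theorem and the equality of classical and weak derivatives of Lipschitz functions, $\partial_{\bar\zeta}M$ is a.e. $\pi$ times the density of $\mu_0$. So this density vanishes a.e. on $\Phi_\gamma^{-1}(E)$, and by Proposition 5(ii) $\mu_\gamma(E)=\mu_0(\Phi_\gamma^{-1}(E))=0$.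

An $\mathcal H^1$-null set lies in a Borel $\mathcal H^1$-null set, whose projections are null because projections do not increase distances. So $\mu_\gamma$ vanishes on $\mathcal H^1$-null sets, in particular on points. Dimension one is optimal here: in the example above, $\mu_\gamma$ is the semicircle law on a segment.

**Part 4.** We show that a degenerate base point really fails. Let $x_0=0$ and $|\gamma_0|=|\tau_0-s|=s$. Then $|a^2-b^2|=a^2+b^2$, so $ab=0$, and $z_{s,\tau_0}$ is a scalar multiple of a standard semicircular element. It is normal, and $\mu_{s,\tau_0}$ is its spectral distribution, carried by a line. If $m_{s,\tau_0}$ were a.e. equal to a Lipschitz function, then $\pi\mu_{s,\tau_0}=\partial_{\bar z}m_{s,\tau_0}$ would be in $L^\infty$, so $\mu_{s,\tau_0}$ would be absolutely continuous with respect to area. A probability measure carried by a line is not. $\blacksquare$
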